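\title{Continuity of solutions of degenerate elliptic equations in the plane: a conjecture of De Giorgi}

\begin{abstract}
We consider the equation $\operatorname{div}(A\nabla u)=0$ in a planar domain, where $A$ is symmetric, measurable, and $\lambda(x)|\xi|^2\le\langle A(x)\xi,\xi\rangle\le|\xi|^2$ with $\lambda>0$ almost everywhere. De Giorgi conjectured that all weak solutions are continuous if $\exp(\lambda^{-1/2})$ is integrable. We prove this, and more: continuity holds as soon as $\exp(\alpha\lambda^{-1/2})$ is locally integrable for some $\alpha>0$, however small, with a logarithmic modulus of continuity. The proof applies a Caccioppoli inequality to a dyadic family of truncations of $u$ and shows that each band of values crossed by $u$ on all circles of a long annulus consumes a fixed amount of the integral of $\lambda^{-1}$. A radial model, for which we characterize continuity completely, shows that the square root and the type of the modulus cannot be improved by much.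
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a domain and let $A=(a_{ij})$ be a symmetric $2\times2$ matrix of measurable functions on $\Omega$ such that
\begin{equation}\label{eq:ell}
\lambda(x)|\xi|^2\le\langle A(x)\xi,\xi\rangle\le|\xi|^2\qquad\text{for all }\xi\in\mathbb R^2\text{ and almost every }x\in\Omega,
\end{equation}
where $\lambda$ is measurable and positive. No positive lower bound on $\lambda$ is assumed, so the equation
\begin{equation}\label{eq:D}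
\operatorname{div}(A\nabla u)=\sum_{i,j=1}^2D_i\big(a_{ij}D_ju\big)=0\qquad\text{in }\Omega
\end{equation}
may degenerate.

\begin{definition}\label{def:weak}
A function $u\in W^{1,1}_{\mathrm{loc}}(\Omega)$ is a \emph{weak solution} of \eqref{eq:D} if its energy density $\langle A\nabla u,\nabla u\rangle$ belongs to $L^1_{\mathrm{loc}}(\Omega)$ and
\begin{equation}\label{eq:weak}
\int_\Omega\langle A\nabla u,\nabla\varphi\rangle\,dx=0\qquad\text{for all }\varphi\in C_c^\infty(\Omega).
\end{equation}
A weak solution is called \emph{continuous} if it agrees almost everywhere with a continuous function.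
\end{definition}

Throughout the paper $K=1/\lambda$. By \eqref{eq:ell}, $K\ge1$ and $|\nabla u|^2\le K\langle A\nabla u,\nabla u\rangle$ almost everywhere, so $K$ measures how much of the gradient can escape the control of the energy. If $K$ grows too fast at a point, a weak solution can be discontinuous there; Section~\ref{sec:model} contains an explicit example. The question is which integrability condition on $K$ excludes this. We take the following conjecture from \cite{APriori}.

\medskip
\noindent\textbf{Conjecture (De Giorgi).} \emph{If $A$ satisfies \eqref{eq:ell} and $\int_\Omega\exp(\sqrt K)\,dx<\infty$, then all weak solutions of \eqref{eq:D} are continuous in $\Omega$.}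
\medskip

Onninen and Zhong obtained this conclusion, for the same class of weak solutions, under the stronger assumption that $\int_\Omega\exp(\alpha\sqrt K)\,dx<\infty$ for some $\alpha>1$. We prove the conjecture and show that, for continuity, the value of $\alpha$ plays no role.

\begin{theorem}\label{thm:A}
Suppose that $\exp(\alpha\sqrt K)\in L^1_{\mathrm{loc}}(\Omega)$ for some $\alpha>0$. Then every weak solution $u$ of \eqref{eq:D} has a continuous representative. Moreover, there is $\gamma=\gamma(\alpha)>0$, depending only on $\alpha$, such that for each compact set $F\subset\Omega$ there are $C,\rho>0$ for which this representative satisfies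
\[
|u(x)-u(y)|\le C\Big(\log\frac1{|x-y|}\Big)^{-\gamma}\qquad\text{for }x,y\in F,\ 0<|x-y|<\rho .
\]
\end{theorem}

The conjecture is the case $\alpha=1$. The remaining results are not needed for it; they locate the limits of Theorem~\ref{thm:A}. The first goes slightly beyond the square root.

\begin{theorem}\label{thm:B}
Let $\ell(K)=\log\log(e^e+K)$. If $\exp\big(\alpha\sqrt{K/\ell(K)}\big)\in L^1_{\mathrm{loc}}(\Omega)$ for some $\alpha\ge24\pi$, then all weak solutions of \eqref{eq:D} are continuous in $\Omega$.
\end{theorem}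

For one family of equations the answer is complete. In polar coordinates let $\mathbf e_r=(\cos\theta,\sin\theta)$ and $\mathbf e_\theta=(-\sin\theta,\cos\theta)$; for a unit vector $\mathbf e$, the matrix $\mathbf e\otimes\mathbf e$ is the orthogonal projection onto $\mathbb R\mathbf e$.

\begin{theorem}\label{thm:C}
Let $0<r_0<1$, $\Omega=B(0,r_0)$, let $\lambda:(0,r_0)\to(0,1]$ be measurable, and let
\begin{equation}\label{eq:model}
A=\mathbf e_r\otimes\mathbf e_r+\lambda(|x|)\,\mathbf e_\theta\otimes\mathbf e_\theta .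
\end{equation}
All weak solutions of \eqref{eq:D} are continuous in $\Omega$ if and only if $\displaystyle\int_0^{r_0}\lambda(r)\log\frac1r\,\frac{dr}r=\infty$.
\end{theorem}

\begin{corollary}\label{cor:D}
\emph{(i)} For every $p>\frac12$ there is an equation \eqref{eq:D} satisfying \eqref{eq:ell} with
\[
\int_\Omega\exp\Big(\frac{\alpha\sqrt K}{(\log(e+K))^p}\Big)dx<\infty\qquad\text{for all }\alpha>0
\]
that has a discontinuous weak solution. In particular, $\sqrt K$ cannot be replaced by $K^q$ with $q<\frac12$ in Theorem~\ref{thm:A}.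

\emph{(ii)} For every $\alpha>0$ and $p>0$ with $p(p+1)>\alpha^2/4$ there is an equation \eqref{eq:D} satisfying \eqref{eq:ell} with $\int_\Omega\exp(\alpha\sqrt K)\,dx<\infty$ and with the weak solution $(\log\frac1r)^{-p}\cos\theta$. Thus the modulus in Theorem~\ref{thm:A} is of the right type, and its exponent must tend to $0$ as $\alpha\to0$.
\end{corollary}

For general $A$ we do not determine the exact threshold between Theorem~\ref{thm:B} and Corollary~\ref{cor:D}(i).

\medskip
\noindent\textbf{Plan of the proof.} Section~\ref{sec:model} introduces the variable $t=\log(1/|x-x_0|)$, in which the hypothesis of Theorem~\ref{thm:A} says roughly that $K$ grows at most like $t^2$, and explains on explicit solutions why $t^2$ is the critical growth. The proof then combines a maximum principle and a Caccioppoli inequality (Section~\ref{sec:basic}) with an estimate of the variation of $u$ along circles. At the critical growth these estimates balance exactly, and their direct combination works only for large $\alpha$; Section~\ref{sec:bands} removes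 this restriction by cutting the range of $u$ into bands. All of this requires testing the equation with truncations of $u$ itself, which Definition~\ref{def:weak} does not allow a priori; Section~\ref{sec:test} justifies it. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Section~\ref{sec:proofAB}, Theorem~\ref{thm:C} and Corollary~\ref{cor:D} in Section~\ref{sec:radial}. The letter $C$ denotes constants that may change from line to line.

\section{Logarithmic coordinates and the critical growth}\label{sec:model}

\subsection{The energy norm and two facts on Sobolev functions}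

Write $|\xi|_A=\langle A\xi,\xi\rangle^{1/2}$. For almost every $x$ the matrix $A(x)$ is symmetric with eigenvalues in $[\lambda(x),1]$. Hence $|A\xi|^2=\langle A^2\xi,\xi\rangle\le\langle A\xi,\xi\rangle$, the Cauchy--Schwarz inequality holds for the form $\langle A\cdot,\cdot\rangle$, and
\begin{equation}\label{eq:A}
|\xi|\le K^{1/2}|\xi|_A,\qquad |A\xi|\le|\xi|_A\le|\xi|,\qquad|\langle A\xi,\zeta\rangle|\le|\xi|_A|\zeta|_A .
\end{equation}
The symmetry of $A$ and the upper bound in \eqref{eq:ell} enter the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} only through \eqref{eq:A}.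

We use two standard facts. \emph{Truncation:} if $w\in W^{1,1}_{\mathrm{loc}}$ and $k\in\mathbb R$, then $(w-k)_+\in W^{1,1}_{\mathrm{loc}}$, $\nabla(w-k)_+=\mathbf 1_{\{w>k\}}\nabla w$, and $\nabla w=0$ almost everywhere on $\{w=k\}$. \emph{Absolute continuity on lines:} a function $v\in W^{1,1}_{\mathrm{loc}}(V)$, $V\subset\mathbb R^2$ open, has a representative that is locally absolutely continuous on almost every line parallel to the first axis and on almost every line parallel to the second axis, and whose classical partial derivatives agree almost everywhere with the weak ones; conversely, a function in $L^1_{\mathrm{loc}}(V)$ with this property and with partial derivatives in $L^1_{\mathrm{loc}}(V)$ belongs to $W^{1,1}_{\mathrm{loc}}(V)$.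

\subsection{Coordinates and good circles}

Let $B(x_0,r_0)\subset\Omega$ with $r_0<1$, put $t_0=\log(1/r_0)>0$, and
\[
\Phi(t,\theta)=x_0+e^{-t}(\cos\theta,\sin\theta),\qquad t>t_0,\ \theta\in\mathbb R .
\]
This is a smooth local diffeomorphism onto the punctured disc. With $r=e^{-t}$ and $v=w\circ\Phi$,
\begin{equation}\label{eq:coord}
dx=r^2\,dt\,d\theta,\qquad v_t=-r\langle\nabla w,\mathbf e_r\rangle,\qquad v_\theta=r\langle\nabla w,\mathbf e_\theta\rangle,\qquad|\nabla w|^2dx=(v_t^2+v_\theta^2)\,dt\,d\theta .
\end{equation}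
Functions on the punctured disc, such as $K$ or $|\nabla u|_A$, are regarded as functions of $(t,\theta)$ without change of notation.

Let $u\in W^{1,1}_{\mathrm{loc}}(\Omega)$. Then $u\circ\Phi\in W^{1,1}_{\mathrm{loc}}((t_0,\infty)\times\mathbb R)$, and we fix a representative $\tilde u$ that is locally absolutely continuous on almost every line $t=\mathrm{const}$ and on almost every line $\theta=\mathrm{const}$. Since $u\circ\Phi$ is $2\pi$-periodic in $\theta$, for almost every $t$ the continuous function $\tilde u(t,\cdot)$ agrees with its translate by $2\pi$ almost everywhere, hence everywhere. We call $t$ \emph{good} if $\tilde u(t,\cdot)$ is $2\pi$-periodic, locally absolutely continuous, and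
\begin{equation}\label{eq:theta}
|\tilde u_\theta(t,\theta)|\le r\,K^{1/2}|\nabla u|_A\qquad\text{for almost every }\theta .
\end{equation}
By \eqref{eq:coord}, \eqref{eq:A} and Fubini's theorem, almost every $t>t_0$ is good.

\subsection{What the hypothesis allows}

Suppose $N=\int_\Omega\exp(\alpha\sqrt K)\,dx<\infty$ and $K>s$ on a disc of radius $e^{-t}$. Then $\pi e^{-2t}e^{\alpha\sqrt s}\le N$, that is, $\sqrt s\le(2t+\log(N/\pi))/\alpha$. So the hypothesis lets $K$ be of size $t^2$ on a disc of radius $e^{-t}$, and $\alpha$ fixes the constant. For $K=at^2$ near $x_0$ the integral is $2\pi\int\exp(\alpha\sqrt a\,t-2t)\,dt$, finite exactly when $a<4/\alpha^2$. The conjecture is the endpoint of the range $\alpha>1$: the function $\sqrt K=2t-2\log t$ gives $2\pi\int t^{-2}dt<\infty$ for $\alpha=1$ and a divergent integral for every $\alpha>1$. Theorem~\ref{thm:A} covers $K=at^2$ for every $a$.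

\subsection{Separated solutions}

Is there a critical value of $a$? The model \eqref{eq:model} answers this by hand. It has eigenvalues $1$ and $\lambda(|x|)$, so it satisfies \eqref{eq:ell}. Take $x_0=0$ and put $\sigma(t)=\lambda(e^{-t})\in(0,1]$. By \eqref{eq:coord},
\begin{equation}\label{eq:modelform}
\langle A\nabla u,\nabla\psi\rangle\,dx=(u_t\psi_t+\sigma u_\theta\psi_\theta)\,dt\,d\theta ,
\end{equation}
so formally the equation is $u_{tt}+\sigma u_{\theta\theta}=0$, and $u=f(t)\cos\theta$ solves it when $f''=\sigma f$.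

\begin{lemma}\label{lem:sep}
Let $A$ be given by \eqref{eq:model} in $\Omega=B(0,r_0)$. Let $f\in C^1(t_0,\infty)$ have a locally Lipschitz derivative, let $f''=\sigma f$ almost everywhere, and let $|f(t)|+|f'(t)|\le Ce^{t/2}$ for large $t$. Then $u=f(t)\cos\theta$ belongs to $W^{1,1}_{\mathrm{loc}}(\Omega)$ and satisfies \eqref{eq:weak}. It is a weak solution if and only if $\int^\infty(f'^2+\sigma f^2)\,dt<\infty$.
\end{lemma}

\begin{proof}
The function $u$ is locally Lipschitz in $\Omega\setminus\{0\}$, and near $0$ we have $|u|\le Cr^{-1/2}$ and, by \eqref{eq:coord}, $|\nabla u|\le Cr^{-3/2}$; both bounds are integrable. Let $\zeta_\varepsilon$ be smooth with values in $[0,1]$, equal to $0$ on $B(0,\varepsilon)$ and to $1$ outside $B(0,2\varepsilon)$, with $|\nabla\zeta_\varepsilon|\le C/\varepsilon$. For $\psi\in C_c^\infty(\Omega)$ we have $\int uD_i(\zeta_\varepsilon\psi)=-\int\zeta_\varepsilon\psi D_iu$ and $\int|u||\nabla\zeta_\varepsilon||\psi|\le C\varepsilon^{1/2}$. Letting $\varepsilon\to0$ shows that $D_iu$ is the weak derivative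 of $u$ in all of $\Omega$, so $u\in W^{1,1}_{\mathrm{loc}}(\Omega)$.

Let $\psi\in C_c^\infty(\Omega)$; it vanishes for $t$ near $t_0$. Integrating by parts in $t$ in the first term of \eqref{eq:modelform} and in $\theta$ in the second,
\begin{align*}
\int_{t_0}^\tau\!\!\int_0^{2\pi}\big(f'\cos\theta\,\psi_t-\sigma f\sin\theta\,\psi_\theta\big)d\theta\,dt
&=f'(\tau)\int_0^{2\pi}\cos\theta\,\psi(\tau,\theta)\,d\theta\\
&\quad+\int_{t_0}^\tau\!\!\int_0^{2\pi}(\sigma f-f'')\cos\theta\,\psi\,d\theta\,dt .
\end{align*}
The last integral vanishes. In the boundary term we may replace $\psi$ by $\psi-\psi(0)=O(e^{-\tau})$, so this term is $O(e^{-\tau/2})$. The left side tends to $\int_\Omega\langle A\nabla u,\nabla\psi\rangle\,dx$ as $\tau\to\infty$, because $|A\nabla u|\le|\nabla u|\in L^1_{\mathrm{loc}}$. This proves \eqref{eq:weak}. Finally, by \eqref{eq:modelform} the energy of $u$ in $\{t>t_1\}$ equals $\pi\int_{t_1}^\infty(f'^2+\sigma f^2)\,dt$.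
\end{proof}

In the following three examples $t_0\ge1$ is taken so large that $\sigma\le1$.

\begin{itemize}
\item[(a)] \emph{Critical growth.} Let $p>0$, $\sigma=p(p+1)/t^2$, $f=t^{-p}$. Then $f''=\sigma f$ and $f'^2+\sigma f^2=p(2p+1)t^{-2p-2}$ is integrable at infinity. So $u=t^{-p}\cos\theta$ is a weak solution, continuous at $0$. Here $K=at^2$ with $a=1/(p(p+1))$, and every $a>0$ occurs.
\item[(b)] \emph{Faster growth.} Let $\varepsilon>0$, $f=1+t^{-\varepsilon}$, $\sigma=f''/f$, so that $K=t^{2+\varepsilon}(1+t^{-\varepsilon})/(\varepsilon(\varepsilon+1))$. Both $f'^2$ and $\sigma f^2=f''f\le2f''$ are integrable at infinity. So $u=(1+t^{-\varepsilon})\cos\theta$ is a weak solution; it tends to $1$ along the ray $\theta=0$ and to $-1$ along $\theta=\pi$, and is not continuous.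
\item[(c)] \emph{Infinite energy.} With $\sigma$ as in (a), $f=t^{p+1}$ also solves $f''=\sigma f$. The unbounded function $t^{p+1}\cos\theta$ lies in $W^{1,1}_{\mathrm{loc}}(\Omega)$ and satisfies \eqref{eq:weak}, but its energy is infinite. So Theorem~\ref{thm:A} fails if the energy condition is dropped from Definition~\ref{def:weak}.
\end{itemize}

Examples (a) and (b) suggest that the exponent $2$ in $K\approx at^2$ is critical while the constant $a$ is not: a larger $a$ only slows the decay $t^{-p}$. This is the content of Theorem~\ref{thm:A}. Example (a) also indicates the right scales. The oscillation $2t^{-p}$ drops by a fixed factor when $t$ is multiplied by a fixed factor, not when a constant is added to $t$. We shall therefore compare the discs of radii $e^{-T}$ and $e^{-3T}$.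

\section{Maximum principle and Caccioppoli inequality}\label{sec:basic}

Let $\mathcal T$ be the set of all $\varphi\in W^{1,1}(\Omega)$ with compact support in $\Omega$ and $\int_\Omega|\nabla\varphi|_A^2\,dx<\infty$. For a weak solution $u$ and $\varphi\in\mathcal T$ the function $\langle A\nabla u,\nabla\varphi\rangle$ is integrable by \eqref{eq:A}. In this section and the next, $u$ is a weak solution with the property
\begin{equation}\label{eq:T}
\int_\Omega\langle A\nabla u,\nabla\varphi\rangle\,dx=0\qquad\text{for all }\varphi\in\mathcal T.\tag{T}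
\end{equation}
Section~\ref{sec:test} shows that \eqref{eq:T} holds under the hypotheses of Theorems~\ref{thm:A} and~\ref{thm:B}. We fix a disc $B(x_0,r_0)\Subset\Omega$ with $r_0<1$, use the notation of Section~\ref{sec:model}, and put, for $t>t_0$,
\[
M(t)=\operatorname*{ess\,sup}_{B(x_0,e^{-t})}u,\qquad m(t)=\operatorname*{ess\,inf}_{B(x_0,e^{-t})}u,\qquad\operatorname{osc}(t)=M(t)-m(t).
\]
The function $M$ is nonincreasing and $m$ is nondecreasing.

\begin{lemma}[Maximum principle]\label{lem:max}
For every good $\tau>t_0$,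
\[
M(\tau)\le\max_\theta\tilde u(\tau,\theta),\qquad m(\tau)\ge\min_\theta\tilde u(\tau,\theta).
\]
In particular $M(t)$ and $m(t)$ are finite for all $t>t_0$, and $u\in L^\infty_{\mathrm{loc}}(\Omega)$.
\end{lemma}

\begin{proof}
Let $r=e^{-\tau}$, $k=\max_\theta\tilde u(\tau,\theta)$ and $\varphi=(u-k)_+\mathbf 1_{B(x_0,r)}$. The point to check is that cutting off at the circle $\partial B(x_0,r)$ creates no jump. In the coordinates $(t,\theta)$ the function $\varphi$ is represented by $(\tilde u-k)_+\mathbf 1_{\{t>\tau\}}$. This is locally absolutely continuous on almost every line $t=\mathrm{const}$. On almost every line $\theta=\mathrm{const}$ the function $(\tilde u(\cdot,\theta)-k)_+$ is locally absolutely continuous and vanishes at $t=\tau$, because $\tilde u(\tau,\theta)\le k$ for every $\theta$; so it stays locally absolutely continuous when replaced by $0$ for $t\le\tau$. (Here it matters that one representative $\tilde u$ serves both families of lines.) The partial derivatives are bounded by those of $\tilde u$, so $\varphi\in W^{1,1}_{\mathrm{loc}}(B(x_0,r_0)\setminus\{x_0\})$.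 Also $\varphi=(u-k)_+$ is in $W^{1,1}_{\mathrm{loc}}(B(x_0,r))$, and $\varphi=0$ in $\Omega\setminus\overline B(x_0,r)$. These three open sets cover $\Omega$. Hence $\varphi\in W^{1,1}(\Omega)$ has compact support and $\nabla\varphi=\mathbf 1_{\{u>k\}\cap B(x_0,r)}\nabla u$. Thus $|\nabla\varphi|_A\le|\nabla u|_A$, $\varphi\in\mathcal T$, and \eqref{eq:T} gives
\[
0=\int\langle A\nabla u,\nabla\varphi\rangle\,dx=\int|\nabla\varphi|_A^2\,dx .
\]
Since $\lambda>0$ almost everywhere, $\nabla\varphi=0$ almost everywhere, and since $\varphi$ has compact support, $\varphi=0$. This is the first inequality; the second is the first for $-u$, which also satisfies \eqref{eq:T}. For $t>t_0$ pick a good $\tau\in(t_0,t)$; then $M(t)\le M(\tau)<\infty$ and $m(t)\ge m(\tau)>-\infty$. As $x_0$ is arbitrary, $u$ is bounded near every point of $\Omega$.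
\end{proof}

The next estimate bounds the energy of a truncation of $u$ near $x_0$. The cutoff function is linear in $t$ on the long interval $[T,2T]$; by \eqref{eq:coord} its Dirichlet integral is only $2\pi/T$, and this small factor is what will compete with the growth of $K$.

\begin{lemma}[Caccioppoli inequality]\label{lem:cacc}
Let $T>t_0$, $k\le M(T)$ and $w=(u-k)_+$. Then
\[
\int_{B(x_0,e^{-2T})}|\nabla w|_A^2\,dx\le\frac{8\pi}T\,(M(T)-k)^2 .
\]
\end{lemma}

\begin{proof}
Let $\eta=0$ outside $B(x_0,e^{-T})$, $\eta=(t-T)/T$ for $T\le t\le2T$, and $\eta=1$ on $B(x_0,e^{-2T})$. It is Lipschitz, and $\int|\nabla\eta|^2dx=\iint\eta_t^2\,dt\,d\theta=2\pi\cdot T\cdot T^{-2}=2\pi/T$. On $B(x_0,e^{-T})$ we have $0\le w\le M(T)-k$. The function $\varphi=\eta^2w$ is in $W^{1,1}(\Omega)$, has compact support, $\nabla\varphi=\eta^2\nabla w+2\eta w\nabla\eta$, and $|\nabla\varphi|_A^2\le2\eta^4|\nabla w|_A^2+8\eta^2w^2|\nabla\eta|^2\in L^1$ by \eqref{eq:A}. So $\varphi\in\mathcal T$. On $\{u>k\}$ we have $\nabla u=\nabla w$, and on $\{u\le k\}$ both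 $w$ and $\nabla w$ vanish almost everywhere. Hence \eqref{eq:T} and \eqref{eq:A} give
\[
\int\eta^2|\nabla w|_A^2=-2\int\eta w\langle A\nabla w,\nabla\eta\rangle\le2\Big(\int\eta^2|\nabla w|_A^2\Big)^{1/2}\Big(\int w^2|\nabla\eta|^2\Big)^{1/2}.
\]
The left side is finite, so $\int\eta^2|\nabla w|_A^2\le4\int w^2|\nabla\eta|^2\le4(M(T)-k)^2\cdot2\pi/T$.
\end{proof}

\section{Bands of values and the decay of the oscillation}\label{sec:bands}

We keep the setting of Section~\ref{sec:basic}. By Lemma~\ref{lem:max}, on a good circle $\tilde u(t,\cdot)$ oscillates by at least $\operatorname{osc}(t)$. Going once around the circle and using \eqref{eq:theta},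
\[
2\operatorname{osc}(t)\le\int_0^{2\pi}|\tilde u_\theta|\,d\theta\le R_0(t)^{1/2}\Big(\int_0^{2\pi}|\nabla u|_A^2\,r^2d\theta\Big)^{1/2},\qquad R_0(t)=\int_0^{2\pi}K\,d\theta .
\]
If $\operatorname{osc}(t)\ge\delta>0$ for all $t$, then $4\delta^2\int dt/R_0(t)$ is bounded by the energy. So finite energy alone forces $\operatorname{osc}(t)\to0$ when $\int^\infty dt/R_0=\infty$, for instance when $K\le at$. For $K=at^2$ the integral converges, and $\int_{2T}^{3T}dt/R_0=1/(12\pi aT)$ is of the same order in $T$ as the factor $8\pi/T$ in Lemma~\ref{lem:cacc}. The outcome of the comparison then depends on the constants. To get rid of this dependence we localize the computation to an interval of values of $u$.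

\begin{lemma}[The cost of a band]\label{lem:band}
Let $T>t_0$ and $m(3T)\le k<k'\le M(3T)$. For $t\in(2T,3T)$ let $S(t)=\{\theta\in[0,2\pi):k<\tilde u(t,\theta)<k'\}$. Then
\[
\int_{2T}^{3T}\!\!\int_{S(t)}K\,d\theta\,dt\ \ge\ \frac{T^3}{2\pi}\Big(\frac{k'-k}{M(T)-k}\Big)^2 .
\]
\end{lemma}

\begin{proof}
Note that $M(T)-k\ge k'-k>0$. Put $R(t)=\int_{S(t)}K\,d\theta$. We may assume $\int_{2T}^{3T}R\,dt<\infty$, so that $R(t)<\infty$ for almost every $t$. Let $t\in(2T,3T)$ be good. By Lemma~\ref{lem:max} and monotonicity,
\[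
\max_\theta\tilde u(t,\theta)\ge M(t)\ge M(3T)\ge k',\qquad\min_\theta\tilde u(t,\theta)\le m(t)\le m(3T)\le k .
\]
The function $v=\min(\max(\tilde u(t,\cdot),k),k')$ is periodic, absolutely continuous, takes both values $k$ and $k'$, and $v'=\mathbf 1_{S(t)}\tilde u_\theta$ almost everywhere. Each of the two arcs between a point where $v=k$ and a point where $v=k'$ contributes at least $k'-k$ to $\int|v'|$. With \eqref{eq:theta} and the Cauchy--Schwarz inequality,
\[
2(k'-k)\le\int_{S(t)}|\tilde u_\theta|\,d\theta\le R(t)^{1/2}\Big(\int_{S(t)}|\nabla u|_A^2\,r^2d\theta\Big)^{1/2}.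
\]
Here $R(t)>0$, since $S(t)$ is nonempty and relatively open and $K\ge1$. Square, divide by $R(t)$ and integrate over $(2T,3T)$. On $\{u>k\}$ we have $\nabla u=\nabla(u-k)_+$, and $r^2dt\,d\theta=dx$, so Lemma~\ref{lem:cacc} gives
\[
4(k'-k)^2\int_{2T}^{3T}\frac{dt}{R(t)}\le\int_{B(x_0,e^{-2T})}|\nabla(u-k)_+|_A^2\,dx\le\frac{8\pi}T(M(T)-k)^2 .
\]
By the Cauchy--Schwarz inequality, $T^2\le\int_{2T}^{3T}R\,dt\cdot\int_{2T}^{3T}R^{-1}dt$, and the claim follows.
\end{proof}

When the band occupies the lower half of the interval $[k,M(T)]$, the lower bound is $T^3/(8\pi)$. We measure the total integral of $K$ over the annulus in this unit: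
\begin{equation}\label{eq:B}
\mathcal B(T)=\frac{8\pi}{T^3}\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt .
\end{equation}
For $K\le at^2$ this quantity is bounded uniformly in $T$. Two special cases show how Lemma~\ref{lem:band} is used.

\medskip
\noindent\emph{One band.} If $\operatorname{osc}(3T)>0$, take $k=m(3T)$ and $k'=M(3T)$. Since $M(T)-k\le\operatorname{osc}(T)$, the lemma gives $\mathcal B(T)\ge4(\operatorname{osc}(3T)/\operatorname{osc}(T))^2$, that is,
\[
\operatorname{osc}(3T)\le\tfrac12\sqrt{\mathcal B(T)}\,\operatorname{osc}(T).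
\]
This is a contraction only if $\mathcal B(T)<4$. Under the hypothesis of Theorem~\ref{thm:A} we shall find $\limsup_{T\to\infty}\mathcal B(T)\le576\pi^2/\alpha^2$, see \eqref{eq:Bbound}, so one band yields continuity only for $\alpha>12\pi$.

\medskip
\noindent\emph{No decay at all.} Suppose $\operatorname{osc}(3T)=\operatorname{osc}(T)=D>0$, so that $M(3T)=M(T)$ and $m(3T)=m(T)$. Put $k_j=M(T)-2^{-j}D$ for $j\ge1$. The band $(k_j,k_{j+1})$ has width $2^{-j-1}D$ and lies at distance $M(T)-k_j=2^{-j}D$ below the top: the ratio in Lemma~\ref{lem:band} is $\frac12$ for every $j$. The bands become thin, but the energy available above the level $k_j$ shrinks at the matching rate, so each band costs the same amount $T^3/(8\pi)$. The bands are disjoint, so their costs add up, and $\mathcal B(T)=\infty$. Thus $\mathcal B(T)<\infty$, however large, forces a strict decrease of the oscillation. If $K\le at^2\le9aT^2$, the count is geometric: each set $S(t)$ has angular measure at least $1/(72\pi a)$ on average over $t\in(2T,3T)$, and a circle has room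 for at most $144\pi^2a$ such disjoint sets.

\medskip
The general estimate makes the second case quantitative: at most $\mathcal B(T)$ bands can be paid for.

\begin{proposition}\label{prop:step}
Let $u$ be a weak solution satisfying \eqref{eq:T}, and let $T>t_0$ with $\mathcal B(T)<\infty$. Then
\[
\operatorname{osc}(3T)\le\big(1-2^{-\mathcal B(T)-2}\big)\operatorname{osc}(T).
\]
\end{proposition}

\begin{proof}
Let $D=\operatorname{osc}(T)$; if $D=0$ there is nothing to prove. Let $J=\lfloor\mathcal B(T)\rfloor+1$, so that $\mathcal B(T)<J\le\mathcal B(T)+1$, and let $k_j=M(T)-2^{-j}D$ for $j=1,\dots,J+1$. Note that $k_1=m(T)+D/2$. Suppose that $m(3T)\le k_1$ and $k_{J+1}\le M(3T)$. Then Lemma~\ref{lem:band} applies to each pair $k_j<k_{j+1}$, $j=1,\dots,J$, with $(k_{j+1}-k_j)/(M(T)-k_j)=\frac12$. The corresponding sets $S_1(t),\dots,S_J(t)$ are disjoint, so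
\[
\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt\ge\sum_{j=1}^J\int_{2T}^{3T}\!\!\int_{S_j(t)}K\,d\theta\,dt\ge\frac{JT^3}{8\pi},
\]
that is, $\mathcal B(T)\ge J$, a contradiction. Hence either $m(3T)-m(T)>D/2$ or $M(T)-M(3T)>2^{-J-1}D$. Since
\[
\operatorname{osc}(3T)=D-\big(M(T)-M(3T)\big)-\big(m(3T)-m(T)\big)
\]
and both brackets are nonnegative, in either case $\operatorname{osc}(3T)\le(1-2^{-J-1})D$, and $J+1\le\mathcal B(T)+2$.
\end{proof}

\begin{remark}\label{rem:dim}
The dimension is used twice: the boundary of a disc is a curve, so that $\tilde u$ is continuous on almost every circle and must cross each band along two arcs; and the Dirichlet integral of the cutoff in Lemma~\ref{lem:cacc} is $2\pi/T$. The integrability of $K$ has not been used so far. It will enter in exactly two places: the proof of \eqref{eq:T} and the bound for $\mathcal B(T)$.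
\end{remark}

\section{Testing with functions of finite energy}\label{sec:test}

Since $A\nabla u\in L^2_{\mathrm{loc}}$ by \eqref{eq:A}, the identity \eqref{eq:weak} extends by mollification to compactly supported $\varphi\in W^{1,2}$. A function $\varphi\in\mathcal T$ need not be in $W^{1,2}$: we only know $|\nabla\varphi|^2\le K|\nabla\varphi|_A^2$ with $K$ unbounded. The integrability of $K$ shows, however, that $\nabla\varphi$ misses $L^2$ by at most a logarithmic factor, and this loss can be absorbed by approximating $\varphi$ with Lipschitz functions that coincide with $\varphi$ on large sets.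

\subsection{The weight}

Let
\[
\omega(\tau)=\log(e+\tau)\,\log\big(e+\log(e+\tau)\big),\qquad\tau\ge0 .
\]
This function is nondecreasing, $\omega\ge1$, and $\int^\infty\frac{d\tau}{\tau\omega(\tau)}=\infty$; the divergence is the property that decides how much loss is admissible. (For Theorem~\ref{thm:A} alone, $\log(e+\tau)$ would serve; the second factor is needed for Theorem~\ref{thm:B}.) We also need
\begin{equation}\label{eq:omega}
\int_0^x\frac{d\tau}{\omega(\tau)^i}\le C\,\frac x{\omega(x)^i},\qquad x\ge0,\ i=1,2 .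
\end{equation}
For $x<1$ the left side is at most $x\le\omega(1)^ix/\omega(x)^i$. For $x\ge1$ put $s=\log(e+x)$. From $(e+\sqrt x)^2\ge e+x$ we get $\log(e+\sqrt x)\ge s/2$, and from $(e+s/2)^2\ge e+s$ we get $\log(e+s/2)\ge\frac12\log(e+s)$; hence $\omega(\sqrt x)\ge\omega(x)/4$. Splitting the integral at $\sqrt x$ bounds it by $\sqrt x+4^ix\,\omega(x)^{-i}$, and $\sqrt x\le Cx\,\omega(x)^{-i}$ because $\omega(x)^2\le C\sqrt x$ for $x\ge1$.

Consider the following condition on $A$:
\begin{equation}\label{eq:P}
\int_\Omega\frac{|\nabla\varphi|^2}{\omega(|\nabla\varphi|)^2}\,dx<\infty\qquad\text{for every }\varphi\in\mathcal T.\tag{P}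
\end{equation}

\begin{lemma}\label{lem:P}
Condition \eqref{eq:P} holds under the hypothesis of Theorem~\ref{thm:A} and under the hypothesis of Theorem~\ref{thm:B}.
\end{lemma}

\begin{proof}
Let $\varphi\in\mathcal T$, $g=|\nabla\varphi|$ and $s=\log(e+g)\ge1$, so that $g^2\le K|\nabla\varphi|_A^2$, $g^2<e^{2s}$ and $\omega(g)=s\log(e+s)\ge s$. In both cases we split the support of $\varphi$ according to whether $K$ is small or large relative to $g$.

Suppose $\exp(\alpha\sqrt K)\in L^1_{\mathrm{loc}}$. Where $\sqrt K\le2s/\alpha$, we have $g^2/\omega(g)^2\le K|\nabla\varphi|_A^2/s^2\le4\alpha^{-2}|\nabla\varphi|_A^2$. Elsewhere $g^2<e^{2s}<\exp(\alpha\sqrt K)$. Both bounds are integrable over the support of $\varphi$.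

Suppose $\exp(\alpha\sqrt{K/\ell(K)})\in L^1_{\mathrm{loc}}$. Since $\ell\ge1$ and $(e+\sqrt K)^3\ge e^3+3eK\ge e^e+K$, we have $\ell(K)^{1/2}\le\ell(K)\le\log(e^e+K)\le3\log(e+\sqrt K)$. Fix $c\ge1$ with $\alpha c\ge6(\log c+2)$. Where $\sqrt K\le c\,\omega(g)$, we have $g^2/\omega(g)^2\le c^2|\nabla\varphi|_A^2$. Where $\sqrt K>c\,\omega(g)$, we use that $x/\log(e+x)$ is increasing (its derivative has the sign of $\log(e+x)-x/(e+x)>0$) and that $e+cs\log(e+s)\le ce(e+s)+cs(e+s)=c(e+s)^2$. This gives
\[
\alpha\sqrt{\frac K{\ell(K)}}\ge\frac{\alpha\sqrt K}{3\log(e+\sqrt K)}\ge\frac{\alpha\,c\,s\log(e+s)}{3(\log c+2\log(e+s))}\ge\frac{\alpha\,c\,s}{3(\log c+2)}\ge2s ,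
\]
so there $g^2<e^{2s}\le\exp(\alpha\sqrt{K/\ell(K)})$.
\end{proof}

\subsection{Lipschitz truncation}

We recall the tools. For a disc $B$ let $h_B=|B|^{-1}\int_Bh\,dx$. For $h\in L^1(\mathbb R^2)$ the centered maximal function is $\mathcal Mh(x)=\sup_{\rho>0}|h|_{B(x,\rho)}$; it satisfies the weak $(1,1)$ inequality $|\{\mathcal Mh>\tau\}|\le C\tau^{-1}\|h\|_{L^1}$. The Poincar\'e inequality states $|B|^{-1}\int_B|\varphi-\varphi_B|\,dx\le C\rho\,|\nabla\varphi|_B$ for a disc $B$ of radius $\rho$ and $\varphi\in W^{1,1}(B)$. McShane's extension theorem states that a real function that is $L$-Lipschitz on a subset of $\mathbb R^2$ extends to an $L$-Lipschitz function on $\mathbb R^2$; the gradient of the extension is bounded by $L$ almost everywhere.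

\begin{proposition}\label{prop:T}
If $A$ satisfies \eqref{eq:P}, then every weak solution $u$ satisfies \eqref{eq:T}.
\end{proposition}

\begin{proof}
Let $\varphi\in\mathcal T$, $\varphi\ne0$, extended by $0$ to $\mathbb R^2$. Let $Z=\operatorname{supp}\varphi\subset U\Subset\Omega$ with $U$ open, $d=\operatorname{dist}(Z,\mathbb R^2\setminus U)>0$ and $g=|\nabla\varphi|\in L^1(\mathbb R^2)$. At a Lebesgue point $x$ of $\varphi$ we let $\varphi(x)$ be the limit of the averages $\varphi_{B(x,\rho)}$.

\emph{Step 1: $\varphi$ is Lipschitz where $\mathcal Mg$ is bounded.} For Lebesgue points $x\ne y$,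
\begin{equation}\label{eq:lip}
|\varphi(x)-\varphi(y)|\le C|x-y|\big(\mathcal Mg(x)+\mathcal Mg(y)\big).
\end{equation}
Indeed, if $B'\subset B=B(x,\rho')$ is a disc of radius $\rho'/2$, then
\[
|\varphi_{B'}-\varphi_B|\le\frac1{|B'|}\int_{B'}|\varphi-\varphi_B|\le\frac4{|B|}\int_B|\varphi-\varphi_B|\le C\rho'\,\mathcal Mg(x).
\]
Let $\rho=|x-y|$. Summing this bound over the pairs $B(x,2^{-i-1}\rho)\subset B(x,2^{-i}\rho)$, $i\ge0$, gives $|\varphi(x)-\varphi_{B(x,\rho)}|\le C\rho\,\mathcal Mg(x)$, and the same holds at $y$. Applying it to $B(x,\rho)\subset B(x,2\rho)$ and to $B(y,\rho)\subset B(x,2\rho)$ gives $|\varphi_{B(x,\rho)}-\varphi_{B(y,\rho)}|\le C\rho\,\mathcal Mg(x)$.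

\emph{Step 2: truncation.} If $x\notin U$, discs centered at $x$ of radius at most $d$ miss $Z$. So $x$ is a Lebesgue point with $\varphi(x)=0$, and $\mathcal Mg(x)\le\|g\|_{L^1}/(\pi d^2)$. Put $L_0=\max(1,\|g\|_{L^1}/(\pi d^2))$. For $L\ge L_0$ let $G_L$ be the set of Lebesgue points of $\varphi$ with $\mathcal Mg\le L$. Then $\mathbb R^2\setminus U\subset G_L$, and up to a null set the complement of $G_L$ is $\{\mathcal Mg>L\}\subset U$. By \eqref{eq:lip}, $\varphi|_{G_L}$ is $CL$-Lipschitz; let $\varphi_L$ be a $CL$-Lipschitz extension to $\mathbb R^2$. It vanishes outside $U$, so $\operatorname{supp}\varphi_L\subset\overline U$, and $|\nabla\varphi_L|\le CL$. The function $\varphi_L-\varphi\in W^{1,1}(\mathbb R^2)$ vanishes on $G_L$, so its gradient vanishes almost everywhere on $G_L$: $\nabla\varphi_L=\nabla\varphi$ there.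

\emph{Step 3: testing.} The mollifications of $\varphi_L$ are in $C_c^\infty(\Omega)$, have supports in a fixed compact subset of $\Omega$ when the mollification parameter is small, and converge to $\varphi_L$ in $W^{1,2}$. Since $|A\nabla u|\le|\nabla u|_A\in L^2_{\mathrm{loc}}$, we obtain $\int\langle A\nabla u,\nabla\varphi_L\rangle\,dx=0$. Therefore
\begin{equation}\label{eq:H}
\Big|\int_{G_L\cap\Omega}\langle A\nabla u,\nabla\varphi\rangle\,dx\Big|=\Big|\int_{\{\mathcal Mg>L\}}\langle A\nabla u,\nabla\varphi_L\rangle\,dx\Big|\le CH(L),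
\end{equation}
where $H(L)=L\int_{\{\mathcal Mg>L\}}|\nabla u|_A\,dx$. As $L\to\infty$, $|\{\mathcal Mg>L\}|\le C\|g\|_{L^1}/L\to0$, and $\langle A\nabla u,\nabla\varphi\rangle$ is integrable, so the left side of \eqref{eq:H} tends to $|\int_\Omega\langle A\nabla u,\nabla\varphi\rangle\,dx|$. It remains to show that $\liminf_{L\to\infty}H(L)=0$.

\emph{Step 4: a good sequence of levels.} Condition \eqref{eq:P} gives no direct control of $H(L)$ at an individual level $L$, but one sequence of levels is all we need. We therefore average $H$ against the measure $dL/(L\omega(L))$, which has infinite mass: if $H\ge\varepsilon>0$ for all large $L$, then $\int_{L_0}^\infty\frac{H(L)}{L\omega(L)}\,dL=\infty$. We show that this integral is finite. By Fubini's theorem, \eqref{eq:omega} with $i=1$ and the Cauchy--Schwarz inequality,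
\[
\int_{L_0}^\infty\frac{H(L)}{L\omega(L)}\,dL\le\int_U|\nabla u|_A\int_0^{\mathcal Mg}\frac{dL}{\omega(L)}\,dx\le C\Big(\int_U|\nabla u|_A^2\Big)^{1/2}\Big(\int_U\frac{(\mathcal Mg)^2}{\omega(\mathcal Mg)^2}\Big)^{1/2}.
\]
To bound the last integral, note that $\mathcal Mg\le\tau/2+\mathcal M(g\mathbf 1_{\{g>\tau/2\}})$, so the weak $(1,1)$ inequality gives $|\{\mathcal Mg>\tau\}|\le C\tau^{-1}\int_{\{g>\tau/2\}}g\,dx$. Since $\omega$ is nondecreasing, $y^2/\omega(y)^2\le\int_0^y2\tau\,\omega(\tau)^{-2}d\tau$. Hence, by Fubini's theorem (twice) and \eqref{eq:omega} with $i=2$,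
\begin{align*}
\int_U\frac{(\mathcal Mg)^2}{\omega(\mathcal Mg)^2}\,dx
&\le\int_0^\infty\frac{2\tau}{\omega(\tau)^2}\,\big|U\cap\{\mathcal Mg>\tau\}\big|\,d\tau\\
&\le4|U|+C\int_2^\infty\frac1{\omega(\tau)^2}\int_{\{g>\tau/2\}}g\,dx\,d\tau\\
&\le4|U|+C\int g\int_0^{2g}\frac{d\tau}{\omega(\tau)^2}\,dx\ \le\ 4|U|+C\int\frac{g^2}{\omega(g)^2}\,dx ,
\end{align*}
where the last step also uses $\omega(2g)\ge\omega(g)$. This is finite by \eqref{eq:P}. So $\liminf_{L\to\infty}H(L)=0$, and the proof is complete.
\end{proof}

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofAB}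

Under either hypothesis, Lemma~\ref{lem:P} and Proposition~\ref{prop:T} show that a weak solution $u$ satisfies \eqref{eq:T}. So $u\in L^\infty_{\mathrm{loc}}(\Omega)$ by Lemma~\ref{lem:max}, and Proposition~\ref{prop:step} is available at every point. For a disc $B\Subset\Omega$ let $\operatorname{osc}_Bu=\operatorname{ess\,sup}_Bu-\operatorname{ess\,inf}_Bu$.

\begin{lemma}\label{lem:rep}
Let $u\in L^\infty_{\mathrm{loc}}(\Omega)$ and suppose that $\operatorname{osc}_{B(x_0,r)}u\to0$ as $r\to0$ for every $x_0\in\Omega$. Then $u$ has a continuous representative $u^*$, and $|u^*(x)-u^*(y)|\le\operatorname{osc}_Bu$ for every open disc $B\Subset\Omega$ and all $x,y\in B$.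
\end{lemma}

\begin{proof}
As $r\to0$, the essential supremum of $u$ over $B(x_0,r)$ decreases, the essential infimum increases, and their difference tends to $0$; let $u^*(x_0)$ be the common limit. Averages of $u$ over $B(x_0,r)$ lie between the two bounds, so $u^*=u$ at Lebesgue points, hence almost everywhere. If $x\in B$, small discs around $x$ lie in $B$, so $\operatorname{ess\,inf}_Bu\le u^*(x)\le\operatorname{ess\,sup}_Bu$. This gives the inequality, and the choice $B=B(x_0,r)$, $r\to0$, gives continuity at $x_0$.
\end{proof}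

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Bound for $\mathcal B(T)$.} Fix $B(x_0,r_0)\Subset\Omega$ with $r_0<1$, let $N$ be any finite number with $N\ge\int_{B(x_0,r_0)}\exp(\alpha\sqrt K)\,dx$, and let $T>\max(t_0,1)$. The hypothesis concerns $dx$, while $\mathcal B(T)$ involves $dt\,d\theta=e^{2t}dx\le e^{6T}dx$ on the annulus $\{2T<t<3T\}$. We therefore split the annulus at $\alpha\sqrt K=6T$. Where $\alpha\sqrt K\le6T$ we have $K\le36T^2/\alpha^2$, and the annulus has $dt\,d\theta$-measure $2\pi T$. Where $z=\alpha\sqrt K>6T$, we use that $z^2e^{-z}$ decreases for $z\ge2$: $K=\alpha^{-2}z^2\le\alpha^{-2}(6T)^2e^{-6T}\exp(\alpha\sqrt K)$, and the factor $e^{-6T}$ cancels the Jacobian. Thus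
\begin{equation}\label{eq:Bbound}
\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt\le\frac{36T^2}{\alpha^2}\,(2\pi T+N),\qquad\mathcal B(T)\le\frac{288\pi}{\alpha^2}\Big(2\pi+\frac NT\Big).
\end{equation}

\emph{Continuity.} For $T\ge T_1:=1+\max(t_0,1,N)$ we get $\mathcal B(T)\le b:=288\pi(2\pi+1)/\alpha^2$. With $\kappa=1-2^{-b-2}\in(0,1)$, Proposition~\ref{prop:step} yields
\begin{equation}\label{eq:iter}
\operatorname{osc}(3^iT_1)\le\kappa^i\operatorname{osc}(T_1),\qquad i=0,1,2,\dots
\end{equation}
Since $\operatorname{osc}(t)$ is nonincreasing, it tends to $0$ as $t\to\infty$. This holds at every $x_0\in\Omega$, and Lemma~\ref{lem:rep} gives a continuous representative $u^*$.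

\emph{Modulus.} Let $F\subset\Omega$ be compact. Choose $r_0<1$ such that the compact set $F'=\{x:\operatorname{dist}(x,F)\le r_0\}$ lies in $\Omega$, and take $N=\int_{F'}\exp(\alpha\sqrt K)\,dx$. Then \eqref{eq:iter} holds at every $x_0\in F$ with the same $T_1$, and $\operatorname{osc}(T_1)\le2\|u\|_{L^\infty(F')}<\infty$. Let $\gamma=\log(1/\kappa)/\log3$, which depends only on $\alpha$, and $\rho=\min(\frac14,\frac12e^{-T_1})$. For $x,y\in F$ with $0<|x-y|<\rho$ define $t>T_1$ by $e^{-t}=2|x-y|$ and $i\ge0$ by $3^iT_1\le t<3^{i+1}T_1$. Both points lie in $B(x,e^{-t})$. By Lemma~\ref{lem:rep} and \eqref{eq:iter} with $x_0=x$,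
\[
|u^*(x)-u^*(y)|\le\operatorname{osc}(t)\le\kappa^i\operatorname{osc}(T_1)=3^{-i\gamma}\operatorname{osc}(T_1)\le2\|u\|_{L^\infty(F')}\Big(\frac{3T_1}t\Big)^\gamma .
\]
Finally $t=\log\frac1{|x-y|}-\log2\ge\frac12\log\frac1{|x-y|}$ because $|x-y|\le\frac14$.
\end{proof}

The proof leaves some room: the factors $1-2^{-\mathcal B(3^iT_1)-2}$ need not be bounded away from $1$, it suffices that their product vanish. This allows $\mathcal B(3^iT_1)$ to grow like $\log i$, that is, $\mathcal B(T)$ like $\log\log T$, provided the constant in front is small enough.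

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $B(x_0,r_0)\Subset\Omega$ with $r_0<1$. Let $y=\sqrt{K/\ell(K)}$ and $N=\int_{B(x_0,r_0)}e^{\alpha y}\,dx<\infty$. Constants may now depend on $\alpha$ and $N$, but not on $T$. The function $\ell(K)/K^{1/3}$ is bounded on $[1,\infty)$, so $y^2\ge K^{2/3}/C$, that is, $K\le Cy^3$. We split the annulus $\{2T<t<3T\}$, $T>\max(t_0,1)$, at $\alpha y=6T$.

Where $\alpha y\le6T$, we have $K\le CT^3$. Since $\ell$ is increasing and $\ell(CT^3)/\log\log T\to1$ as $T\to\infty$, we get $\ell(K)\le\frac43\log\log T$ for large $T$, and so $K=y^2\ell(K)\le\frac{36T^2}{\alpha^2}\cdot\frac43\log\log T$. The contribution of this part to $\mathcal B(T)$ is at most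
\[
\frac{8\pi}{T^3}\cdot2\pi T\cdot\frac{36T^2}{\alpha^2}\cdot\frac43\log\log T=\frac{576\pi^2}{\alpha^2}\cdot\frac43\log\log T\le\frac43\log\log T ,
\]
and this is where $\alpha\ge24\pi$ is used. Where $z=\alpha y>6T$, we use that $z^3e^{-z}$ decreases for $z\ge3$: $K\le Cz^3\le C(6T)^3e^{-6T}e^{\alpha y}$. With $dt\,d\theta\le e^{6T}dx$, this part contributes at most $CT^3N$ to the integral of $K$, and at most $C$ to $\mathcal B(T)$.

So there is $T_1>\max(t_0,e)$ with $\mathcal B(T)\le\frac43\log\log T+C$ for $T\ge T_1$. Put $\mu=\frac43\log2<1$ and $\varepsilon_i=2^{-\mathcal B(3^iT_1)-2}$. Then $\varepsilon_i\ge c\,(\log(3^iT_1))^{-\mu}\ge c'(i+1)^{-\mu}$ with $c,c'>0$, so $\sum_i\varepsilon_i=\infty$. Proposition~\ref{prop:step} gives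
\[
\operatorname{osc}(3^iT_1)\le\operatorname{osc}(T_1)\prod_{j<i}(1-\varepsilon_j)\le\operatorname{osc}(T_1)\exp\Big(-\sum_{j<i}\varepsilon_j\Big)\to0 ,
\]
and Lemma~\ref{lem:rep} concludes the proof.
\end{proof}

\section{The radial model and sharpness}\label{sec:radial}

For the model \eqref{eq:model} the Fourier modes in $\theta$ decouple, and no integrability of $K$ is needed. We use the notation of Section~\ref{sec:model} with $x_0=0$. The substitution $r=e^{-t}$ turns the integral in Theorem~\ref{thm:C} into $\int_{t_0}^\infty t\sigma(t)\,dt$; since $\sigma\le1$, only its behavior at infinity matters.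

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Step 1: the equation for the Fourier coefficients.} Let $u$ be a weak solution. By \eqref{eq:modelform},
\begin{equation}\label{eq:radenergy}
\int_{t_1}^\infty\!\!\int_0^{2\pi}(\tilde u_t^2+\sigma\tilde u_\theta^2)\,d\theta\,dt<\infty\qquad\text{for all }t_1>t_0 .
\end{equation}
Put $c_0=\frac1{2\pi}\int_0^{2\pi}\tilde u\,d\theta$ and, for $n\ge1$, $c_n=\frac1\pi\int_0^{2\pi}\tilde u\cos n\theta\,d\theta$, $d_n=\frac1\pi\int_0^{2\pi}\tilde u\sin n\theta\,d\theta$. Integration by parts in $t$ on almost every line $\theta=\mathrm{const}$ shows that these functions of $t$ are in $W^{1,1}_{\mathrm{loc}}(t_0,\infty)$, with derivatives obtained by replacing $\tilde u$ with $\tilde u_t$; we pass to their continuous representatives. By \eqref{eq:radenergy} the derivatives are in $L^2(t_1,\infty)$ for all $t_1>t_0$. Let $n\ge1$ and $\phi\in C_c^\infty(t_0,\infty)$. The function $\phi(t)\cos n\theta$ is in $C_c^\infty(\Omega\setminus\{0\})$, and $\int_0^{2\pi}\tilde u_\theta\sin n\theta\,d\theta=-n\pi c_n(t)$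 for almost every good $t$. So \eqref{eq:weak} and \eqref{eq:modelform} give
\[
0=\iint\big(\tilde u_t\,\phi'\cos n\theta-n\sigma\,\tilde u_\theta\,\phi\sin n\theta\big)d\theta\,dt=\pi\int\big(c_n'\phi'+n^2\sigma c_n\phi\big)dt .
\]
Thus $c_n''=n^2\sigma c_n$ in the sense of distributions; the right side is locally bounded, so $c_n\in C^1$ with $c_n'$ locally Lipschitz. Testing with $\phi(t)\sin n\theta$ gives $d_n''=n^2\sigma d_n$, and testing with $\phi(t)$ gives $c_0''=0$. As $c_0'$ is constant and square integrable at infinity, $c_0$ is constant.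

\emph{Step 2: finite energy selects the nonincreasing modes.} Let $h$ be one of the functions $\pm c_n,\pm d_n$, $n\ge1$. We claim $hh'\le0$ on $(t_0,\infty)$. Otherwise, after a change of sign, $h(\tau)>0$ and $h'(\tau)>0$ for some $\tau$. As long as $h>0$ to the right of $\tau$, we have $h''\ge0$, hence $h'\ge h'(\tau)>0$ and $h\ge h(\tau)$. So $h$ never reaches $0$, and $h'\ge h'(\tau)$ on $(\tau,\infty)$, which contradicts $h'\in L^2(\tau,\infty)$. Hence $|c_n|$ and $|d_n|$ are nonincreasing.

\emph{Step 3: continuity away from the origin.} Let $t_0<t_1<t_2$. For almost every $t\in(t_1,t_2)$ the function $\tilde u(t,\cdot)$ is periodic and absolutely continuous with $\tilde u_\theta(t,\cdot)\in L^2$, by \eqref{eq:radenergy} and $\sigma(t)>0$. Parseval's identity and Step~2 give $\int_0^{2\pi}\tilde u_\theta^2\,d\theta=\pi\sum n^2(c_n(t)^2+d_n(t)^2)\ge\pi\sum n^2(c_n(t_2)^2+d_n(t_2)^2)$. Multiplying by $\sigma(t)$ and integrating,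
\[
\Big(\int_{t_1}^{t_2}\sigma\,dt\Big)\,\pi\sum_{n\ge1}n^2\big(c_n(t_2)^2+d_n(t_2)^2\big)\le\int_{t_1}^{t_2}\!\!\int_0^{2\pi}\sigma\tilde u_\theta^2\,d\theta\,dt<\infty .
\]
Since $\int_{t_1}^{t_2}\sigma\,dt>0$ and $\sum n^{-2}<\infty$, the Cauchy--Schwarz inequality gives $\sum(|c_n(t_2)|+|d_n(t_2)|)<\infty$. By Step~2 the series $v=c_0+\sum_{n\ge1}(c_n\cos n\theta+d_n\sin n\theta)$ converges uniformly for $t\ge t_2$, so $v$ is continuous in $\Omega\setminus\{0\}$. For almost every $t$, $v(t,\cdot)$ and $\tilde u(t,\cdot)$ are continuous with the same Fourier coefficients, hence equal. So $v$ is a representative of $u$.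

\emph{Step 4: if $\int^\infty t\sigma\,dt=\infty$, then $u$ is continuous at $0$.} Let $h$ be as in Step~2 and suppose $|h(t)|\to l>0$. Then $|h|\ge l$, so $h$ has constant sign, and we may assume $h\ge l$. Then $h'\le0$ by Step~2 and $h'$ is nondecreasing, so it has a limit, which is $0$ because $h'$ is square integrable at infinity. Hence $-h'(t)=n^2\int_t^\infty\sigma h\,ds\ge n^2l\int_t^\infty\sigma\,ds$. Integrating over $(t_2,\infty)$,
\[
h(t_2)\ge n^2l\int_{t_2}^\infty(s-t_2)\sigma(s)\,ds\ge\frac{n^2l}2\int_{2t_2}^\infty s\,\sigma(s)\,ds=\infty ,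
\]
a contradiction. So $c_n(t),d_n(t)\to0$ for all $n\ge1$. The terms of $\sum(|c_n(t)|+|d_n(t)|)$ are dominated for $t\ge t_2$ by those of the convergent series at $t_2$, so $\sup_\theta|v(t,\theta)-c_0|\le\sum_{n\ge1}(|c_n(t)|+|d_n(t)|)\to0$. Setting $v(0)=c_0$ makes $v$ continuous in $\Omega$.

\emph{Step 5: if $\int^\infty t\sigma\,dt<\infty$, there is a discontinuous weak solution.} We look for a solution of $f''=\sigma f$ with $f\to1$, $f'\to0$; integrating twice from infinity leads to a fixed point problem. Choose $t_*>t_0$ with $\int_{t_*}^\infty s\sigma(s)\,ds\le\frac12$, and for bounded continuous $f$ on $[t_*,\infty)$ put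
\[
(\mathcal Pf)(t)=1+\int_t^\infty(s-t)\sigma(s)f(s)\,ds .
\]
Since $0\le s-t\le s$, the map $\mathcal P$ is a contraction with factor at most $\frac12$ in the supremum norm, and it preserves the closed set $\{1\le f\le2\}$. Its fixed point $f$ satisfies $1\le f\le2$, $f'(t)=-\int_t^\infty\sigma f\,ds$, $f''=\sigma f$ almost everywhere, and
\[
|f(t)-1|\le2\int_t^\infty s\sigma\,ds\to0,\qquad|f'(t)|\le2\int_t^\infty\sigma\,ds\le\frac2t\int_t^\infty s\sigma\,ds\le\frac1t .
\]
Extend $f$ to $(t_0,t_*]$ by solving the linear equation $f''=\sigma f$, whose coefficient is bounded and measurable, with the data $f(t_*),f'(t_*)$. On $[t_*,\infty)$ we have $f'^2+\sigma f^2\le t^{-2}+4\sigma$, which is integrable because $\sigma\le t\sigma/t_*$. By Lemma~\ref{lem:sep}, $u=f(t)\cos\theta$ is a weak solution. A continuous representative would coincide with $u$ on $\Omega\setminus\{0\}$, where $u$ is continuous; but $u$ tends to $1$ along the ray $\theta=0$ and to $-1$ along $\theta=\pi$.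
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
(i) Choose $0<\beta<2p-1$, let $\Omega=B(0,e^{-e})$, and take the model \eqref{eq:model} with $\sigma(t)=t^{-2}(\log t)^{-1-\beta}\le1$ for $t>e$. Then $\int_e^\infty t\sigma\,dt=\int_e^\infty t^{-1}(\log t)^{-1-\beta}dt<\infty$, so Theorem~\ref{thm:C} gives a discontinuous weak solution. Here $\sqrt K=t(\log t)^{(1+\beta)/2}$, and $K\ge t^2$ gives $\log(e+K)\ge2\log t\ge\log t$. Therefore
\[
\frac{\alpha\sqrt K}{(\log(e+K))^p}\le\alpha\,t\,(\log t)^{(1+\beta)/2-p}=o(t)\qquad(t\to\infty),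
\]
because $(1+\beta)/2<p$. The integral in (i) is $2\pi\int_e^\infty e^{o(t)-2t}dt<\infty$ for every $\alpha>0$. For $q<\frac12$ we have $K^q\le C\sqrt K/(\log(e+K))^p$ on $[1,\infty)$, so the same equation has $\int_\Omega\exp(\alpha K^q)\,dx<\infty$ for all $\alpha>0$.

(ii) Take example (a) of Section~\ref{sec:model}, with the weak solution $u=t^{-p}\cos\theta$ and $\sqrt K=t/\sqrt{p(p+1)}$. Then
\[
\int_\Omega\exp(\alpha\sqrt K)\,dx=2\pi\int_{t_0}^\infty\exp\Big(\frac{\alpha t}{\sqrt{p(p+1)}}-2t\Big)dt<\infty ,
\]
since $\alpha<2\sqrt{p(p+1)}$. The continuous representative has $u(0)=0$ and $\sup_{|x|=r}|u|=(\log\frac1r)^{-p}$. If $\gamma(\alpha)$ is any exponent valid in Theorem~\ref{thm:A}, then taking for $F$ a closed disc centered at $0$ and $y=0$ gives $(\log\frac1r)^{-p}\le C(\log\frac1r)^{-\gamma(\alpha)}$ for small $r$, so $\gamma(\alpha)\le p$. Each fixed $p>0$ is admissible once $\alpha^2<4p(p+1)$. Hence $\gamma(\alpha)\to0$ as $\alpha\to0$.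
\end{proof}

\begin{remark}\label{rem:gap}
In terms of the growth of $K$ at a point, the gap between Theorem~\ref{thm:B} and Corollary~\ref{cor:D}(i) reads as follows. If $K=at^2\log\log t$, then $\ell(K)/\log\log t\to1$, so $\sqrt{K/\ell(K)}=(1+o(1))\sqrt a\,t$, and Theorem~\ref{thm:B} applies when $24\pi\sqrt a<2$, whatever the structure of $A$. In the radial model, continuity persists for $K=t^2\log t$, since $\int^\infty dt/(t\log t)=\infty$, and fails for $K=t^2(\log t)^{1+\beta}$ with $\beta>0$.
\end{remark}

\begin{thebibliography}{1}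

\bibitem{APriori}
\emph{A Priori Boundary Estimations For An Elliptic Operator},
\texttt{https://koreascience.or.kr/article/JAKO201402755362853.pdf}

\end{thebibliography}
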